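# Boundary measures of irreducible representations of the free group, and why they need not converge

## Measures that accumulate at every probability on the boundary

Let $\Gamma$ be a free nonabelian group on a finite free generating set $A$, let $|x|$ be the length of the reduced word of $x\in\Gamma$, and let $\Omega$ be the boundary of the Cayley tree, that is, the set of infinite reduced words. The set $X=\Gamma\cup\Omega$ carries its usual compact topology: $\Gamma$ is discrete, and a sequence converges to $\omega\in\Omega$ when it eventually agrees with $\omega$ on arbitrarily long initial segments. For a unitary representation $(\pi,\mathcal H)$ of $\Gamma$ that is weakly contained in the regular representation, a unit vector $u_0\in\mathcal H$, vectors $v,w\in\mathcal H$ and $\varepsilon>0$, define a complex measure on $\Gamma$ by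
$$\nu_{v,w}^\varepsilon(y)=\frac{\langle v,\pi(y)u_0\rangle\,\overline{\langle w,\pi(y)u_0\rangle}\,e^{-\varepsilon|y|}}{\sum_{x\in\Gamma}|\langle u_0,\pi(x)u_0\rangle|^2e^{-\varepsilon|x|}},\qquad y\in\Gamma. \tag{1}$$

Fix a separable infinite-dimensional Hilbert space $\mathcal H$, and let $\mathcal R$ be the set of unitary representations of $\Gamma$ on $\mathcal H$ that are weakly contained in the regular representation, with the topology of pointwise strong convergence. It is a Polish space.

**Theorem 1.** Fix a unit vector $u_0\in\mathcal H$. For all $\pi$ in a comeagre (in particular nonempty) subset of $\mathcal R$, the representation $\pi$ is irreducible and weakly contained in the regular representation, and the set of weak limit points of $\nu^\varepsilon_{u_0,u_0}$ as $\varepsilon\to0$ is exactly the set $\mathrm{Prob}(\Omega)$ of all probability measures on $\Omega$. In particular $\nu^\varepsilon_{u_0,u_0}$ does not converge.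

The theorem answers a question posed as a conjecture in the paper "A Characterization of Spherical Series Representations of the Free Group":

**Conjecture.** If $\pi$ is irreducible and weakly contained in the regular representation, then for all $v,w$ the measures $\nu^\varepsilon_{v,w}$ converge weakly, as $\varepsilon\to0$, to measures $\nu_{v,w}$ on $\Omega$, where weak convergence means convergence of the integral of every continuous function on $\Gamma\cup\Omega$.

So the conjecture is false, already for $v=w=u_0$, where the $\nu^\varepsilon$ are honest probability measures and lack of convergence cannot be blamed on unbounded mass. Here is what the statement says in concrete terms. Take a letter $a$, and let $X_a\subset X$ be the set of words, finite or infinite, that begin with $a$. Its indicator function is continuous. For the representations of Theorem 1, the number $\nu_{u_0,u_0}^\varepsilon(X_a)$ comes arbitrarily close to $1$ and arbitrarily close to $0$ as $\varepsilon\to0$: at some scales almost all of the mass of $|\langle u_0,\pi(y)u_0\rangle|^2e^{-\varepsilon|y|}$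 sits on words beginning with $a$, and at other, finer scales almost none does.

One may hope that a bad choice of $u_0$ is to blame, or a bad normalization. The second theorem says that neither is.

**Theorem 2.** For all $\pi$ in a comeagre set of $\mathcal R$, consisting of irreducible representations, and for every unit vector $u_0\in\mathcal H$:

(a) there is $v\in\mathcal H$ with $\limsup_{\varepsilon\to0}\nu^\varepsilon_{v,v}(\Gamma)=\infty$; so the conjecture fails for $(\pi,u_0)$, even for the test function $1$;

(b) for no function $n(\varepsilon)>0$ do the limits $\lim_{\varepsilon\to0}n(\varepsilon)^{-1}\sum_y|\langle v,\pi(y)u_0\rangle|^2e^{-\varepsilon|y|}$ exist finitely for all $v$ without all being $0$.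

The third theorem records what is true for every $\pi$.

**Theorem 3.** Let $\pi$ be irreducible and weakly contained in the regular representation, and let $u_0$ be a unit vector. The following are equivalent:

(a) for each $v$, $\nu^\varepsilon_{v,v}(\Gamma)$ stays bounded as $\varepsilon\to0$;

(b) $\nu^\varepsilon_{v,w}(\Gamma)\to\langle v,w\rangle$ for all $v,w$.

If they hold, every sequence $\varepsilon_n\to0$ has a subsequence along which $\int f\,d\nu^{\varepsilon_n}_{v,w}\to\langle M(f|_\Omega)v,w\rangle$ for all $f\in C(X)$ and $v,w\in\mathcal H$, where $M:C(\Omega)\to B(\mathcal H)$ is positive, unital and covariant: $\pi(x)^{-1}M(f)\pi(x)=M(f(x\,\cdot))$. Consequently the conjecture holds for $(\pi,u_0)$ if and only if (a) holds and the subsequential limit $M$ is unique. In particular it holds if (a) holds and $\pi$ admits only one positive unital covariant map $M$.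

## Cylinder sets, tempered representations, and the textbook facts

Put $r=|A|\ge2$ and $q=2r-1\ge3$, so that the Cayley tree is homogeneous of degree $q+1$ and there are $(q+1)q^{n-1}$ words of length $n\ge1$. For a reduced word $w$, let $X_w\subset X$ be the set of elements with prefix $w$, and $\Omega_w=X_w\cap\Omega$. These sets are clopen, and $X$ is compact and metrizable. For example, the points $a^n$ converge to the infinite word $aaa\cdots$, so the point masses $\delta_{a^n}$ converge weakly to $\delta_{aaa\cdots}$. Left multiplication by $x\in\Gamma$ extends to a homeomorphism of $X$.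

Inner products are linear in the first variable, and $\lambda$ is the left regular representation on $\ell^2(\Gamma)$. For $a=\sum a_xx$ in the group algebra $\mathbb C[\Gamma]$ we write $\pi(a)=\sum a_x\pi(x)$.

**Definition.** A unitary representation $\pi$ of $\Gamma$ is *tempered* if it is weakly contained in $\lambda$; equivalently (Fell; Dixmier, *C\*-algebras*, §18.1) $\|\pi(a)\|\le\|\lambda(a)\|$ for all $a\in\mathbb C[\Gamma]$.

So tempered representations are exactly the representations of the reduced algebra $C_r^*(\Gamma)$, the norm closure of $\lambda(\mathbb C[\Gamma])$. The representation $\lambda$ is tempered, and so is the infinite multiple $\lambda^\infty=\lambda\otimes1$ on $\ell^2(\Gamma)\otimes\ell^2(\mathbb N)$. Direct sums of tempered representations are tempered. The trivial representation is not: if $f$ is the indicator of $\{|y|=n\}$, it sends $f$ to $(q+1)q^{n-1}$, while by the inequality of Haagerup just below $\|\lambda(f)\|\le(n+1)\big((q+1)q^{n-1}\big)^{1/2}$, which is smaller for large $n$.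

We use the following results as black boxes.

- Haagerup (1979): if $f$ is supported on $\{|y|=n\}$, then $\|\lambda(f)\|\le(n+1)\|f\|_2$.
- Powers (1975), and Akemann–Lee, Paschke–Salinas for general $r$: $C_r^*(\Gamma)$ is simple.
- Voiculescu (1976): let $\rho_1,\rho_2$ be faithful unital representations of a separable unital C\*-algebra on separable Hilbert spaces whose images contain no nonzero compact operator. Then there are unitaries $W_n$ with $\|W_n\rho_1(a)-\rho_2(a)W_n\|\to0$ for all $a$.
- Godement (Dixmier 13.8.6): a positive definite function in $\ell^2(\Gamma)$ is a coefficient $\langle\lambda(\cdot)\psi,\psi\rangle$.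
- The theorems of Kaplansky (density), Banach–Steinhaus and Baire. A subset of a Polish space is *comeagre* if it contains a countable intersection of dense open sets; by Baire it is then dense.
- The Banach–Mazur game theorem (Oxtoby; Kechris, *Classical Descriptive Set Theory*, Theorem 8.33), used only for Theorem 2 and recalled there.

Only separable Hilbert spaces occur, since irreducible representations of countable groups are separable.

The set $\mathcal R$ is Polish. Indeed $U(\mathcal H)$ is Polish in the strong topology, $\Gamma$ is countable, multiplication is strongly continuous on unitaries, so homomorphisms form a closed subset of $U(\mathcal H)^\Gamma$; and each condition $\|\pi(a)\|\le\|\lambda(a)\|$ is closed, because it says that $\|\pi(a)\xi\|\le\|\lambda(a)\|$ for all unit $\xi$. The sets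
$$N(\pi;F,\Xi,\delta)=\{\pi'\in\mathcal R:\ \|\pi'(x)\xi-\pi(x)\xi\|<\delta,\ x\in F,\ \xi\in\Xi\},$$
with $F\subset\Gamma$ finite, $\Xi$ a finite set of unit vectors and $\delta>0$, form neighborhood bases.

## At fixed $\varepsilon$ only finitely many group elements matter

For tempered $\pi$ put
$$S_\varepsilon(v,u)=S_\varepsilon^\pi(v,u)=\sum_{y\in\Gamma}|\langle v,\pi(y)u\rangle|^2e^{-\varepsilon|y|}.$$
Thus $\nu^\varepsilon_{v,v}(\Gamma)=S_\varepsilon(v,u_0)/S_\varepsilon(u_0,u_0)$. Let
$$\kappa(\varepsilon)=\sum_{n\ge0}(n+1)^2e^{-\varepsilon n},\qquad \tau_R(\varepsilon)=\sum_{n>R}(n+1)^2e^{-\varepsilon n}.$$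
For fixed $\varepsilon$ we have $\tau_R(\varepsilon)\to0$ as $R\to\infty$. With $t=e^{-\varepsilon}$, $\kappa(\varepsilon)=(1+t)/(1-t)^3\le16\,\varepsilon^{-3}$ for $0<\varepsilon\le1$, because $1-e^{-\varepsilon}\ge\varepsilon-\varepsilon^2/2\ge\varepsilon/2$ there.

**Haagerup bound.** For tempered $\pi$,
$$\sum_{|y|=n}|\langle v,\pi(y)u\rangle|^2\le(n+1)^2\|v\|^2\|u\|^2. \tag{2}$$
To see this, let $f(y)=\langle v,\pi(y)u\rangle$ for $|y|=n$ and $f(y)=0$ otherwise, and call the left side $Q$. Then $Q=\|f\|_2^2=\sum_yf(y)\langle\pi(y)u,v\rangle=\langle\pi(f)u,v\rangle\le\|\lambda(f)\|\|u\|\|v\|\le(n+1)Q^{1/2}\|u\|\|v\|$. Summing over $n$, we get $S_\varepsilon(v,u)\le\kappa(\varepsilon)\|v\|^2\|u\|^2$, and the part of $S_\varepsilon(v,u)$ over $|y|>R$ is at most $\tau_R(\varepsilon)\|v\|^2\|u\|^2$. In particular the sums in (1) are finite, and the denominator is at least $1$ (the term $x=e$).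

**Symmetry.** Replacing $y$ by $y^{-1}$ gives
$$S_\varepsilon(v,u)=S_\varepsilon(u,v),\quad\text{and } S_\varepsilon^{1/2} \text{ is a seminorm in each variable.} \tag{3}$$

**Almost invariance.** Since $\langle\pi(x)v,\pi(y)u\rangle=\langle v,\pi(x^{-1}y)u\rangle$, replacing $y$ by $xy$ and using $|xy|\ge|y|-|x|$ gives
$$S_\varepsilon(\pi(x)v,u)\le e^{\varepsilon|x|}S_\varepsilon(v,u). \tag{4}$$

**Continuity in $\pi$, uniform in $u$.** For fixed $\varepsilon$ and $v$,
$$\sup_{\|u\|\le1}\big|S^{\pi'}_\varepsilon(v,u)^{1/2}-S^{\pi}_\varepsilon(v,u)^{1/2}\big|\to0\quad\text{as }\pi'\to\pi\text{ in }\mathcal R. \tag{5}$$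
The two square roots are $\ell^2$-norms, so their difference is at most the $\ell^2$-norm of the difference of the sequences. For $|y|\le R$ we use $|\langle v,\pi'(y)u\rangle-\langle v,\pi(y)u\rangle|\le\|(\pi'(y^{-1})-\pi(y^{-1}))v\|$, and for $|y|>R$ we use the tail bound twice. The difference is at most
$$\Big(\sum_{|y|\le R}\|(\pi'(y^{-1})-\pi(y^{-1}))v\|^2\Big)^{1/2}+2\tau_R(\varepsilon)^{1/2}\|v\|.$$
Choose $R$ first to make the second term small, then $\pi'$ close to $\pi$.

The message of (2) and (5) is this: for a fixed $\varepsilon>0$, the measure $\nu^\varepsilon$ depends, up to a small error, on finitely many operators $\pi(y)$ only. The limit $\varepsilon\to0$ depends on all of them.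

## Two computations: vectors in $\ell^2(\Gamma)$ and the boundary representation

**Regular representation.** It is not irreducible, but it shows what a single vector can do. With $u_0=\delta_e$ we have $\langle\delta_e,\lambda(y)\delta_e\rangle=\mathbf 1_{y=e}$, so $\nu^\varepsilon_{u_0,u_0}=\delta_e$ for all $\varepsilon$. More generally, if $u_0$ is finitely supported, its coefficient $\varphi(y)=\langle u_0,\lambda(y)u_0\rangle$ is finitely supported and $\nu^\varepsilon_{u_0,u_0}\to|\varphi|^2/\|\varphi\|_2^2$, a measure on $\Gamma$ that never reaches $\Omega$.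

Still, we can push almost all of this mass into a prescribed cylinder. Take a word $w\neq e$ and a generator $c\in A$ such that the last letter of $w$ is not $c^{\pm1}$. For $s\ne0$ the word $wc^sw^{-1}$ is reduced and has prefix $w$. Let $f=\sum_{s=0}^{N-1}\delta_{wc^s}$, so $\|f\|^2=N$. Then
$$\tfrac1N\langle f,\lambda(y)f\rangle=\tfrac1N\#\{(s,s')\in[0,N)^2:\ wc^s=ywc^{s'}\}=\begin{cases}1-|j|/N,&y=wc^jw^{-1},\ |j|<N,\\0,&\text{otherwise.}\end{cases} \tag{6}$$
The sum of squares of this coefficient over $y\ne e$ is
$$2\sum_{i=1}^{N-1}\frac{i^2}{N^2}=\frac{(N-1)(2N-1)}{3N}=\frac{2N^2+1}{3N}-1\ \longrightarrow\ \infty. \tag{7}$$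
So for $u_0=N^{-1/2}f$ the limit measure has mass $3N/(2N^2+1)$ at $e$ and all the rest in $X_w$. For $w=a$, $c=b$, $N=2$, the coefficient is $1$ at $e$ and $\frac12$ at $ab^{\pm1}a^{-1}$, and the measure has masses $\frac23,\frac16,\frac16$.

**Boundary representation.** Let $\mu$ be the probability measure on $\Omega$ with $\mu(\Omega_w)=\frac1{(q+1)q^{|w|-1}}$ for $|w|\ge1$. Let $|y\wedge\omega|$ be the length of the common prefix of $y$ and $\omega$, put $P(y,\omega)=q^{2|y\wedge\omega|-|y|}$, and on $L^2(\Omega,\mu)$ let
$$(\sigma(y)g)(\omega)=P(y,\omega)^{1/2}g(y^{-1}\omega).$$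
We check that $\sigma$ is a unitary representation. Let $|x|>|y|$ and let $j$ be the length of the common prefix of $x$ and $y$. In $y^{-1}x$ exactly $j$ letters of $x$ cancel, and $j<|x|$, so the last letter of $x$ survives. Hence $y^{-1}\Omega_x=\Omega_{y^{-1}x}$ and $|y^{-1}x|=|x|+|y|-2j$. On $\Omega_x$ the function $P(y,\cdot)$ has the constant value $q^{2j-|y|}$, and
$$\mu(y^{-1}\Omega_x)=\mu(\Omega_{y^{-1}x})=q^{2j-|y|}\mu(\Omega_x)=P(y,\cdot)|_{\Omega_x}\,\mu(\Omega_x). \tag{8}$$
Therefore $\mu(y^{-1}B)=\int_BP(y,\omega)\,d\mu$ for all Borel $B$, so $\|\sigma(y)g\|=\|g\|$. The chain rule for densities gives $P(yz,\omega)=P(y,\omega)P(z,y^{-1}\omega)$ (almost everywhere, hence everywhere, since both sides are locally constant and $\mu$ charges every cylinder), so $\sigma(yz)=\sigma(y)\sigma(z)$.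

For $u_0=\mathbf 1$ everything is explicit. For $|y|=n\ge1$ and $1\le j<n$,
$$\mu(|y\wedge\omega|=j)=\frac{q-1}{q+1}q^{-j},\qquad\mu(\Omega_y)=\frac q{q+1}q^{-n},\qquad \mu(|y\wedge\omega|=0)=\frac q{q+1}. \tag{9}$$
Integrating $P(y,\cdot)^{1/2}=q^{|y\wedge\omega|-n/2}$ gives $\langle\mathbf 1,\sigma(y)\mathbf 1\rangle=q^{-n/2}\big(1+n\frac{q-1}{q+1}\big)$. This depends only on $|y|$, so $\nu^\varepsilon_{\mathbf 1,\mathbf 1}$ is radial; its denominator tends to infinity, and it converges to $\mu$.

**Lemma 4.** (i) $\sigma$ is tempered. (ii) $\lim_{\varepsilon\to0}\varepsilon^3S^\sigma_\varepsilon(\mathbf 1,w)=c_0\|w\|^2$ for all $w\in L^2(\Omega,\mu)$, with $c_0=\frac{2(q-1)^2}{q(q+1)}\in(0,2)$, uniformly for $w$ in compact sets.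

*Proof.* (i) We approximate coefficients of $\sigma$ by coefficients of $\lambda$. For $g$ locally constant and $|x|$ large, let $g(x)$ be the value of $g$ on $\Omega_x$, and let
$$G_N(x)=N^{-1/2}g(x)\mu(\Omega_x)^{1/2}\mathbf 1_{N<|x|\le2N}.$$
For $N$ large, $\|G_N\|^2=\frac1N\sum_{n=N+1}^{2N}\sum_{|x|=n}|g(x)|^2\mu(\Omega_x)=\|g\|^2$. Let $g'$ be another locally constant function, with $G'_N$ formed in the same way. By (8), for $N$ large (so that $g$ is constant on $\Omega_{y^{-1}x}$ too),
$$\langle\lambda(y)G_N,G_N'\rangle=\sum_xG_N(y^{-1}x)\overline{G'_N(x)}=\frac1N\sum_{n=N+1}^{2N}\sum_{|x|=n}\mathbf 1_{N<|y^{-1}x|\le2N}\,(\sigma(y)g)(x)\,\overline{g'(x)}\,\mu(\Omega_x),$$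
where $(\sigma(y)g)(x)$ is the constant value of $\sigma(y)g$ on $\Omega_x$. Without the indicator, each inner sum equals $\langle\sigma(y)g,g'\rangle$. The indicator is $1$ whenever $N+|y|<n\le2N-|y|$. For the at most $2|y|$ other values of $n$, the inner sum with or without the indicator is at most $\int|\sigma(y)g||g'|\,d\mu\le\|g\|\|g'\|$ in absolute value. So $\langle\lambda(y)G_N,G'_N\rangle\to\langle\sigma(y)g,g'\rangle$. Hence for $a\in\mathbb C[\Gamma]$ we get $|\langle\sigma(a)g,g'\rangle|=\lim_N|\langle\lambda(a)G_N,G_N'\rangle|\le\|\lambda(a)\|\|g\|\|g'\|$, and locally constant functions are dense.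

(ii) By (i), (2) and (3), for $\varepsilon\le1$ the seminorms $w\mapsto\varepsilon^{3/2}S^\sigma_\varepsilon(\mathbf 1,w)^{1/2}$ are $4$-Lipschitz, because $\kappa(\varepsilon)\le16\varepsilon^{-3}$. So is $w\mapsto c_0^{1/2}\|w\|$. It therefore suffices to prove convergence for $w$ in a dense set; convergence for all $w$, uniformly on compact sets, follows.

Let $w$ have constant value $w_t$ on $\Omega_t$ for $|t|=m$, where $m\ge1$. Let $|y|=n>m$ and let $y$ have prefix $t$. Then $\langle w,\sigma(y)\mathbf 1\rangle=q^{-n/2}\int q^{|y\wedge\omega|}w\,d\mu$. On $\Omega\setminus\Omega_t$ we have $|y\wedge\omega|<m$, so this part of the integral is $O_w(1)$. On $\Omega_t$ the values $|y\wedge\omega|=j$ with $m\le j<n$ each contribute $w_t\frac{q-1}{q+1}$ by (9), and $\Omega_y$ contributes $w_t\frac q{q+1}$; in total $w_t\big[(n-m)\frac{q-1}{q+1}+\frac q{q+1}\big]$. Therefore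
$$\langle w,\sigma(y)\mathbf 1\rangle=q^{-n/2}\Big(w_t\,n\,\frac{q-1}{q+1}+O_w(1)\Big),$$
and since there are $q^{n-m}$ such $y$ for each $t$,
$$\sum_{|y|=n,\ y\in X_t}|\langle w,\sigma(y)\mathbf 1\rangle|^2=\Big(\frac{q-1}{q+1}\Big)^2q^{-m}|w_t|^2n^2+O_w(n). \tag{10}$$
Now $\|w\|^2=\sum_t|w_t|^2\frac q{q+1}q^{-m}$, so summing (10) over $t$ gives
$$\sum_{|y|=n}|\langle w,\sigma(y)\mathbf 1\rangle|^2=\frac{q+1}q\Big(\frac{q-1}{q+1}\Big)^2n^2\|w\|^2+O_w(n)=\frac{c_0}2n^2\|w\|^2+O_w(n).$$
Multiply by $e^{-\varepsilon n}$, sum, and use $\sum n^2e^{-\varepsilon n}\sim2\varepsilon^{-3}$ and $\sum ne^{-\varepsilon n}=O(\varepsilon^{-2})$; the finitely many $n\le m$ contribute $O(1)$. $\square$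

With $u_0=\mathbf 1$, Lemma 4 says that $\nu^\varepsilon_{v,v}(\Gamma)\to\|v\|^2$ for every $v$. For locally constant $v$, (10) says more: $\nu^\varepsilon_{v,v}(X_t)\to|v_t|^2\mu(\Omega_t)$ whenever $v$ is constant at level $|t|$, and by refining or summing for every $t$; so $\nu^\varepsilon_{v,v}\to|v|^2\mu$ weakly, since the indicators $\mathbf 1_{X_t}$ span a dense subspace of $C(X)$ (Stone–Weierstrass). This is the behavior that the conjecture predicts. We shall not need to know whether $\sigma$ is irreducible.

## What compactness yields: limits on $\Omega$, and the proof of Theorem 3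

The first thing to try is to prove the conjecture by compactness. The probability measures $\nu^\varepsilon_{u_0,u_0}$ live on a compact space, so limits exist along subsequences. They sit on $\Omega$, and here irreducibility enters: the example $\nu^\varepsilon=\delta_e$ for $\lambda$ must be excluded.

**Lemma 5.** If $\pi$ is irreducible and tempered and $u\ne0$, then $S_\varepsilon(u,u)\to\infty$ as $\varepsilon\to0$.

*Proof.* $S_\varepsilon(u,u)$ increases as $\varepsilon$ decreases. If it stays bounded, then $\langle\pi(\cdot)u,u\rangle\in\ell^2(\Gamma)$, so by Godement's theorem it equals $\langle\lambda(\cdot)\psi,\psi\rangle$ for some $\psi\in\ell^2(\Gamma)$. The vector $u$ is cyclic for $\pi$, so $\pi$ is equivalent to the restriction of $\lambda$ to the closed span of $\lambda(\Gamma)\psi$. Let $p$ be the projection onto that span; it lies in $\lambda(\Gamma)'$, and by irreducibility $p\lambda(\Gamma)'p=\mathbb Cp$, so $p$ is a minimal projection of $\lambda(\Gamma)'$. But every conjugacy class of $\Gamma$ except that of $e$ is infinite, so $\lambda(\Gamma)'$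 is a II$_1$ factor, which has no minimal projections. $\square$

For all $v,w$ and each $y$ we have $|\nu^\varepsilon_{v,w}(\{y\})|\le\|v\|\|w\|/S_\varepsilon(u_0,u_0)\to0$. So limits live on $\Omega$. What about other vectors $v$? There one needs a bound on the masses $\nu^\varepsilon_{v,v}(\Gamma)$, and pointwise boundedness would have a strong consequence.

**Proposition 6.** Let $\pi$ be irreducible and tempered, $u$ a unit vector, and suppose $\limsup_{\varepsilon\to0}S_\varepsilon(v,u)/S_\varepsilon(u,u)<\infty$ for each $v$. Then there are $C,\varepsilon_0$ with $S_\varepsilon(v,u)\le C\|v\|^2S_\varepsilon(u,u)$ for all $v$ and all $\varepsilon<\varepsilon_0$, and $S_\varepsilon(v,u)/S_\varepsilon(u,u)\to\|v\|^2$ for every $v$.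

*Proof.* Let $T_\varepsilon:\mathcal H\to\ell^2(\Gamma)$, $T_\varepsilon v=\big(S_\varepsilon(u,u)^{-1/2}\langle v,\pi(y)u\rangle e^{-\varepsilon|y|/2}\big)_y$. It is bounded, by (2), and $\|T_\varepsilon v\|^2=S_\varepsilon(v,u)/S_\varepsilon(u,u)$. If no $C,\varepsilon_0$ exist, then there are $\varepsilon_n\to0$ with $\|T_{\varepsilon_n}\|\to\infty$, although $\sup_n\|T_{\varepsilon_n}v\|<\infty$ for each $v$ by hypothesis. This contradicts Banach–Steinhaus, and the first claim is proved.

Let $\varepsilon_n\to0$. The forms $\langle T_{\varepsilon_n}v,T_{\varepsilon_n}w\rangle$ are uniformly bounded for large $n$ and $\mathcal H$ is separable, so along a subsequence they converge for all $v,w$ to $\langle Bv,w\rangle$ with $B\ge0$ bounded. By (4), $\langle B\pi(x)v,\pi(x)v\rangle\le\langle Bv,v\rangle$; applying this with $x^{-1}$ and $\pi(x)v$ gives equality. By polarization $\pi(x)^{-1}B\pi(x)=B$, so $B$ is scalar by irreducibility. Since $\|T_\varepsilon u\|=1$, $\langle Bu,u\rangle=1$, so $B=1$. Every sequence has a subsequence with this same limit,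 so $S_\varepsilon(v,u)/S_\varepsilon(u,u)\to\|v\|^2$. $\square$

*Proof of Theorem 3.* Take $u=u_0$ and $T_\varepsilon$ as above. Then $\nu^\varepsilon_{v,w}(\Gamma)=\langle T_\varepsilon v,T_\varepsilon w\rangle$.

**Step 1: the equivalence.** (b) with $w=v$ gives (a). Conversely, (a) is the hypothesis of Proposition 6, which gives $\|T_\varepsilon v\|^2\to\|v\|^2$; polarization gives (b).

**Step 2: subsequential limits, under (a).** By Cauchy–Schwarz and Proposition 6, for small $\varepsilon$,
$$\Big|\int f\,d\nu^\varepsilon_{v,w}\Big|\le\|f\|_\infty\|T_\varepsilon v\|\|T_\varepsilon w\|\le C\|f\|_\infty\|v\|\|w\|.$$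
Since $C(X)$ and $\mathcal H$ are separable, a diagonal argument extracts from any sequence $\varepsilon_n\to0$ a subsequence along which $\int f\,d\nu^{\varepsilon_n}_{v,w}$ converges for all $f,v,w$. The limit has the form $\langle\widetilde M(f)v,w\rangle$ with $\widetilde M:C(X)\to B(\mathcal H)$ linear. It is positive, because $\nu^\varepsilon_{v,v}\ge0$, and unital, by (b).

**Step 3: passing to $\Omega$.** We show that $\widetilde M(f)$ depends only on $f|_\Omega$. If $f|_\Omega=0$, then for each $\eta>0$ the set $\{|f|\ge\eta\}$ is compact and contained in the discrete set $\Gamma$, hence finite. So $f$ is a uniform limit of finitely supported functions on $\Gamma$, and for these the limit is $0$ by Lemma 5. Hence $\widetilde M(f)=0$. Every $f\in C(\Omega)$ extends to $X$ (Tietze), with a nonnegative extension if $f\ge0$, so $\widetilde M(f)=M(f|_\Omega)$ with $M:C(\Omega)\to B(\mathcal H)$ positive and unital.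

**Step 4: covariance.** Substituting $y\to xy$,
$$\int f\,d\nu^\varepsilon_{\pi(x)v,\pi(x)w}=\frac1{S_\varepsilon(u_0,u_0)}\sum_yf(xy)\langle v,\pi(y)u_0\rangle\overline{\langle w,\pi(y)u_0\rangle}\,e^{-\varepsilon|xy|}.$$
This is $\int f(x\,\cdot)\,d\nu^\varepsilon_{v,w}$ with $e^{-\varepsilon|y|}$ replaced by $e^{-\varepsilon|xy|}$. The ratio of the weights lies in $[e^{-\varepsilon|x|},e^{\varepsilon|x|}]$, so by Cauchy–Schwarz the two differ by at most $(e^{\varepsilon|x|}-1)\|f\|_\infty\|T_\varepsilon v\|\|T_\varepsilon w\|\to0$. In the limit $\langle M(f)\pi(x)v,\pi(x)w\rangle=\langle M(f(x\,\cdot))v,w\rangle$.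

**Step 5: the criterion.** If the conjecture holds for $(\pi,u_0)$, then the test function $1$ gives (a), and convergence makes $M$ unique. Conversely, if (a) holds and $M$ is unique, then every sequence $\varepsilon_n\to0$ has a subsequence along which $\int f\,d\nu_{v,w}^{\varepsilon_n}$ has the same limit $\langle M(f|_\Omega)v,w\rangle$, so the full limit exists, and by the Riesz theorem it is integration against a complex measure on $\Omega$. The last sentence of the theorem follows, because every subsequential $M$ is positive, unital and covariant. $\square$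

This is as far as compactness goes. It gives no reason why limits along two different sequences should agree, and no reason why (a) should hold. So let us try to build a counterexample. The vectors in (6) can be steered to put mass wherever we like, but they live in $\ell^2(\Gamma)$, and Lemma 5 says that no irreducible tempered representation has a nonzero square-summable diagonal coefficient. A single such vector therefore never gives a counterexample. What rescues the attempt is the remark after (5): at a fixed $\varepsilon$, an irreducible representation has only to imitate $\lambda^\infty$ on finitely many group elements. It may imitate one vector of $\lambda^\infty$ at scale $\varepsilon_1$, a very different one at scale $\varepsilon_2\ll\varepsilon_1$, and so on. The Baire category theorem will organize this, once we know that tempered representations are flexible enough.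

## Any tempered representation imitates any other on finite data

**Lemma 7.** Let $\pi\in\mathcal R$ and let $\sigma'$ be a tempered representation on a separable space $K\ne0$. For $F\subset\Gamma$ finite and $\delta>0$ there is a unitary $V:\mathcal H\to K$ with $\|V\pi(x)-\sigma'(x)V\|<\delta$ for $x\in F$.

*Proof.* We check the hypotheses of Voiculescu's theorem for $C_r^*(\Gamma)$, which is separable and unital. By simplicity every nonzero representation of it is faithful. The elements sent to compact operators form a closed ideal, which is $0$ or everything. If it is everything, then $1$ is compact, so the space is finite-dimensional, and by faithfulness so is $C_r^*(\Gamma)$, which is absurd. So neither image contains a nonzero compact operator. Apply Voiculescu's theorem and take $V=W_n$ with $n$ large. $\square$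

Consequently the unitary conjugates $V^{-1}\sigma'V$ of any one tempered $\sigma'$ are dense in $\mathcal R$.

**Lemma 8.** The set $\mathcal I\subset\mathcal R$ of irreducible representations is a dense $G_\delta$.

*Proof.* Density: $C_r^*(\Gamma)$ has an irreducible representation, and its conjugates are dense in $\mathcal R$ by Lemma 7.

$G_\delta$: let $(\xi_i)$ be dense in the unit sphere of $\mathcal H$, and let
$$\mathcal U_{ijk}=\bigcup_{a\in\mathbb C[\Gamma],\ \|\lambda(a)\|\le2}\{\pi\in\mathcal R:\ \|\pi(a)\xi_i-\xi_j\|<1/k\}.$$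
Each set is open, since $\pi\mapsto\pi(a)\xi_i$ is continuous. We show $\mathcal I=\bigcap\mathcal U_{ijk}$.

If $\pi$ is irreducible, then $\pi(\mathbb C[\Gamma])$ is strongly dense in $B(\mathcal H)$. The operator $T=\langle\cdot,\xi_i\rangle\xi_j$ has norm $1$ and $T\xi_i=\xi_j$. By Kaplansky there is $a\in\mathbb C[\Gamma]$ with $\|\pi(a)\|\le1$ and $\|\pi(a)\xi_i-\xi_j\|<1/k$. Since $\pi$ is faithful on $C_r^*(\Gamma)$, it is isometric there, so $\|\lambda(a)\|=\|\pi(a)\|\le1$. Thus $\pi\in\mathcal U_{ijk}$.

Conversely, let $\pi\in\bigcap\mathcal U_{ijk}$ and suppose a projection $P\ne0,1$ commutes with $\pi$. Choose $\xi_i$ and $\xi_j$ within $1/100$ of unit vectors of $P\mathcal H$ and $(1-P)\mathcal H$ respectively, take $k=10$, and let $a$ be as in the definition. Then $\|(1-P)\pi(a)\xi_i\|=\|\pi(a)(1-P)\xi_i\|\le2/100$, while $\|(1-P)\xi_j\|\ge0.99$ and $\|\pi(a)\xi_i-\xi_j\|<1/10$. This is a contradiction. $\square$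

Lemma 7 gives no control over where $V$ sends a given vector. The next lemma lets us correct $V$ so that it sends $u_0$ exactly to a nearby vector of our choice.

**Lemma 9.** For unit vectors $a,b$ in a Hilbert space of dimension at least $2$, there is a unitary $R$ with $Ra=b$ and $\|R-1\|=\|a-b\|$.

*Proof.* Write $b=\alpha a+sc$ with $c\perp a$ a unit vector and $s\ge0$. Let $R$ be $\begin{pmatrix}\alpha&-s\\s&\bar\alpha\end{pmatrix}$ in the basis $a,c$, and $1$ on $\{a,c\}^\perp$. It is unitary because $|\alpha|^2+s^2=1$, and $Ra=b$. On $\mathrm{span}(a,c)$ we have $(R-1)^*(R-1)=2-R-R^*=(2-2\,\mathrm{Re}\,\alpha)I$, and $2-2\,\mathrm{Re}\,\alpha=\|a-b\|^2$. $\square$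

## Steering $\nu^\varepsilon_{u_0,u_0}$ toward a prescribed measure: proof of Theorem 1

Write $\nu^{\pi,\varepsilon}$ for $\nu^\varepsilon_{u_0,u_0}$; it is a probability measure on $X$. Let $(f_n)_{n\ge1}$ be dense in the unit ball of $C(X,\mathbb R)$, and let $d(\mu_1,\mu_2)=\sum_n2^{-n}\big|\int f_n\,d(\mu_1-\mu_2)\big|$. This metrizes the weak topology of $\mathrm{Prob}(X)$, and for measures on $\Gamma$ it is at most the $\ell^1$-distance. Let $(m_j)$ be dense in $\mathrm{Prob}(\Omega)$, and put
$$\mathcal O_{j,k}=\{\pi\in\mathcal R:\ \text{there is }\varepsilon\in(0,1/k)\text{ with }d(\nu^{\pi,\varepsilon},m_j)<1/k\}.$$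

**Step 1: $\mathcal O_{j,k}$ is open.** It suffices that for fixed $\varepsilon$ the map $\pi\mapsto\nu^{\pi,\varepsilon}\in\ell^1(\Gamma)$ is continuous. Each coefficient $\langle u_0,\pi(y)u_0\rangle$ is continuous in $\pi$, and by (2) the tail of $\sum|\langle u_0,\pi(y)u_0\rangle|^2e^{-\varepsilon|y|}$ over $|y|>R$ is at most $\tau_R(\varepsilon)$ for every $\pi$. So the unnormalized measures depend continuously on $\pi$ in $\ell^1$, and so do their total masses, which are at least $1$.

**Step 2: words that resolve $m_j$.** The next steps show that $\mathcal O_{j,k}$ is dense. Let $N(\pi_1;F,\Xi,\delta)$ be a basic open set, and write $m=m_j$. This step replaces $m$ by finitely many cylinder masses. For $f\in C(X)$ we claim $\sup_{|w|=p}\operatorname{diam}f(X_w)\to0$ as $p\to\infty$. Otherwise there are $c>0$ and $x_n,x_n'\in X_{w_n}$ with $|w_n|\to\infty$ and $|f(x_n)-f(x_n')|\ge c$. There are finitely many words of each length, so by a diagonal argument a subsequence of the $w_n$ converges to some $\omega\in\Omega$; along it $x_n$ and $x_n'$ both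 converge to $\omega$, which contradicts the continuity of $f$. Now let $\beta_w\in\mathrm{Prob}(X_w)$ for $|w|=p$. Then
$$d\Big(\sum_{|w|=p}m(\Omega_w)\beta_w,\ m\Big)\le\sum_n2^{-n}\sup_{|w|=p}\operatorname{diam}f_n(X_w),$$
and the right side tends to $0$ as $p\to\infty$ by dominated convergence. Fix $p\ge1$ such that every measure $\sum_{|w|=p}m(\Omega_w)\beta_w$ is within $1/(4k)$ of $m$.

For each $w$ with $|w|=p$ choose $c_w\in A$ such that the last letter of $w$ is not $c_w^{\pm1}$; this is possible because $r\ge2$. Put $t_w=\sqrt{m(\Omega_w)}\big/\sum_{w'}\sqrt{m(\Omega_{w'})}$, so that $\sum_wt_w=1$ and $t_w^2/\sum_{w'}t_{w'}^2=m(\Omega_w)$.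

**Step 3: a representation near $\pi_1$ with a steered vector.** This step plants the vectors of (6) inside $u_0$ at small cost. Let $K=\ell^2(\Gamma)\otimes\ell^2(\mathbb N)$, and by Lemma 7 let $V:\mathcal H\to K$ be unitary with $\|V\pi_1(x)-\lambda^\infty(x)V\|<\delta/4$ for $x\in F$. Choose a unit vector $h\in K$, finitely supported in finitely many copies of $\ell^2(\Gamma)$, with $\|h-Vu_0\|<\delta/8$, and choose $\eta\in(0,1)$ with $2\eta<(\delta/8)^2$. For $N\ge2$ set
$$\tilde u=\sqrt{1-\eta}\;h\ \oplus\bigoplus_{|w|=p}\sqrt{\eta t_w}\,N^{-1/2}f_{w,N},\qquad f_{w,N}=\sum_{s=0}^{N-1}\delta_{wc_w^s},$$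
with the $f_{w,N}$ placed in distinct further copies of $\ell^2(\Gamma)$. Then $\|\tilde u\|^2=(1-\eta)+\eta\sum_wt_w=1$, and $\|\tilde u-h\|^2=(1-\sqrt{1-\eta})^2+\eta\le2\eta$. Hence $\|\tilde u-Vu_0\|<\delta/4$. By Lemma 9 there is a unitary $R$ with $RVu_0=\tilde u$ and $\|R-1\|<\delta/4$. Put $W=RV$. For $x\in F$,
$$\|W\pi_1(x)-\lambda^\infty(x)W\|\le\|R(V\pi_1(x)-\lambda^\infty(x)V)\|+\|(R\lambda^\infty(x)-\lambda^\infty(x)R)V\|<\tfrac\delta4+2\cdot\tfrac\delta4<\delta.$$
So $\pi_2:=W^{-1}\lambda^\infty W$ is tempered and lies in $N(\pi_1;F,\Xi,\delta)$, and $Wu_0=\tilde u$.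

**Step 4: the coefficient of $\pi_2$ at $u_0$.** We show that for large $N$ it is dominated by the steered part. Different copies of $\ell^2(\Gamma)$ are orthogonal and invariant, so
$$\langle u_0,\pi_2(y)u_0\rangle=(1-\eta)\langle h,\lambda^\infty(y)h\rangle+\eta\sum_wt_w\psi_{w,N}(y),$$
where by (6) $\psi_{w,N}(y)=1-|s|/N$ if $y=wc_w^sw^{-1}$ with $|s|<N$, and $\psi_{w,N}(y)=0$ otherwise. Let $b_N=\eta\sum_wt_w\psi_{w,N}\mathbf 1_{\Gamma\setminus\{e\}}$. The rest is $a(y)=(1-\eta)\langle h,\lambda^\infty(y)h\rangle+\eta\mathbf 1_{y=e}$, a finitely supported function that does not depend on $N$. The functions $\psi_{w,N}\mathbf 1_{\Gamma\setminus\{e\}}$ are supported in the disjoint sets $X_w$, and by (7) they all have the same squared norm $\frac{2N^2+1}{3N}-1\to\infty$. Hence $\|b_N\|_2\to\infty$, and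
$$\frac{|b_N|^2}{\|b_N\|_2^2}=\sum_w\frac{t_w^2}{\sum_{w'}t_{w'}^2}\,\beta_w=\sum_wm(\Omega_w)\beta_w,\qquad\beta_w\in\mathrm{Prob}(X_w),$$
which by Step 2 is within $1/(4k)$ of $m$.

The function $a$ does no harm. For unit vectors $\alpha,\beta$ of $\ell^2$ we have $\||\alpha|^2-|\beta|^2\|_1\le\|\alpha-\beta\|_2\,\||\alpha|+|\beta|\|_2\le2\|\alpha-\beta\|_2$. And for nonzero $x,y$, writing $\frac x{\|x\|}-\frac y{\|y\|}=x\big(\frac1{\|x\|}-\frac1{\|y\|}\big)+\frac{x-y}{\|y\|}$, we see that the norm of the left side is at most $2\|x-y\|/\|y\|$. With $x=a+b_N$ and $y=b_N$,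
$$\Big\|\frac{|a+b_N|^2}{\|a+b_N\|_2^2}-\frac{|b_N|^2}{\|b_N\|_2^2}\Big\|_1\le\frac{4\|a\|_2}{\|b_N\|_2}\longrightarrow0.$$
So for some $N$ the measure $|a+b_N|^2/\|a+b_N\|_2^2$ is within $1/(2k)$ of $m_j$.

**Step 5: $\mathcal O_{j,k}$ is dense.** Fix this $N$. Since $a+b_N$ is finitely supported, $\nu^{\pi_2,\varepsilon}$ converges in $\ell^1$ to $|a+b_N|^2/\|a+b_N\|_2^2$ as $\varepsilon\to0$. So $d(\nu^{\pi_2,\varepsilon},m_j)<1/k$ for some $\varepsilon<1/k$, that is, $\pi_2\in\mathcal O_{j,k}\cap N(\pi_1;F,\Xi,\delta)$.

**Step 6: conclusion by Baire.** By Lemma 8 and Baire's theorem, $\mathcal I\cap\bigcap_{j,k}\mathcal O_{j,k}$ is comeagre in $\mathcal R$, hence nonempty. Let $\pi$ be in it. For each $j$ and every $k$ there is $\varepsilon<1/k$ with $d(\nu^{\pi,\varepsilon},m_j)<1/k$, so $m_j$ is a limit point as $\varepsilon\to0$. The set of limit points is closed, so it contains $\mathrm{Prob}(\Omega)$. Conversely, by Lemma 5 each $\nu^{\pi,\varepsilon}(\{y\})\to0$, and $\mathbf 1_{\{y\}}$ is continuous on $X$, so every limit point gives mass $0$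 to each $y\in\Gamma$ and lives on $\Omega$. Finally, $\mathrm{Prob}(\Omega)$ has more than one element: for a letter $a$, the integrals of $\mathbf 1_{X_a}$ have both $0$ and $1$ as limit points. So $\nu^{\pi,\varepsilon}$ does not converge. $\square$

Note how irreducibility was obtained. The representations $\pi_2$ of Step 3 are multiples of $\lambda$, far from irreducible. Only the open conditions $\mathcal O_{j,k}$ are tested on them, and these pass to generic, hence irreducible, neighbors.

**Corollary 10.** For $\pi$ in a comeagre subset of $\mathcal R$ (all irreducible), the conclusion of Theorem 1 holds for all $u_0$ in a dense $G_\delta$ of the unit sphere.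

*Proof.* Let $(u_i)$ be dense in the unit sphere, and intersect the comeagre sets of Theorem 1 for $u_0=u_i$ over all $i$. Let $\pi$ be in the intersection, and let $\nu^\varepsilon_u$ be $\nu^\varepsilon_{u,u}$ formed with $u_0=u$. For fixed $\varepsilon$, $u\mapsto\nu_u^\varepsilon\in\ell^1(\Gamma)$ is continuous: each coefficient $\langle u,\pi(y)u\rangle$ is, the tails are uniformly small by (2), and the denominator is at least $1$. So the sets $\{u:\ \exists\,\varepsilon<1/k,\ d(\nu^\varepsilon_u,m_j)<1/k\}$ are open, and they contain every $u_i$. Their intersection over $j,k$ is a dense $G_\delta$. For $u$ in it, Step 6 applies: all $m_j$ are limit points, and Lemma 5 puts all limit points on $\Omega$. $\square$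

## Why the Baire argument stops short of every $u_0$

We turn to Theorem 2, where $\pi$ must be bad for every unit vector at once. The argument above handles one $u_0$, hence countably many, hence a dense $G_\delta$ of them. It cannot handle all of them, because each $u_0$ brings its own dense open sets and there are uncountably many $u_0$.

Let us see what a single move can do. Combine two representations: $\lambda^\infty$, where finitely supported vectors have $S_\varepsilon$ bounded as $\varepsilon\to0$, and $\sigma$, where $S_\varepsilon(\mathbf 1,w)\approx c_0\varepsilon^{-3}\|w\|^2$ by Lemma 4. Realize a finite-dimensional piece $E$ of $\mathcal H$ inside $\lambda^\infty\oplus\sigma$ so that every vector of $E$ has a $\sigma$-component of weight $1/k$ in squared norm. Take $u\in E$ and a fixed reference vector $z\in E$. In $S_\varepsilon(z,u)$ both vectors pay the factor $1/k$, so it has size $k^{-2}\varepsilon^{-3}$. If instead $v_*$ is the vector $\mathbf 1$ of $\sigma$, only $u$ pays, so $S_\varepsilon(v_*,u)$ has size $k^{-1}\varepsilon^{-3}$.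 The ratio is about $k$, uniformly over $u\in E$.

The trouble is a vector $u\notin E$. The move prescribes nothing outside a finite-dimensional space, so $u-P_Eu$ may contribute up to $16\,\varepsilon^{-3}\|u-P_Eu\|^2$, which drowns the main term $k^{-1}\varepsilon^{-3}$ unless $\|u-P_Eu\|^2$ is small compared with $1/k$. For a general $u$ no choice of $E$ made in advance guarantees this.

What gets past this is an accounting of norms. At the fixed scale $\varepsilon$, only the part of $u$ in a certain larger finite-dimensional space $E'$ matters; what is orthogonal to $E'$ is invisible up to a small error, by the tail bound. So the move works for $u$ unless the part of $u$ in $E'\ominus E$ has squared norm more than a constant times $\frac1k\|P_Eu\|^2$. In that bad case $\|P_{E'}u\|^2$ exceeds $\|P_Eu\|^2$ by a definite factor $1+c_*/k$. If we make infinitely many moves with $k=k_*+n$ and nested spaces, a vector $u$ that spoils all but finitely many moves has $\|P_{E_n}u\|^2$ growing like the divergent product $\prod(1+c_*/(k_*+n))$. That is impossible,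 since $\|P_{E_n}u\|\le\|u\|$. The exceptional $u$ are not excluded in advance; they eliminate themselves.

## One move

Fix a unit vector $z\in\mathcal H$. For a closed subspace $E$, $P_E$ is the orthogonal projection onto $E$. The representation $\sigma$ and the constant $c_0$ are those of Lemma 4.

**Lemma 11.** Let $c_*=c_0/512<1$, $C_*=4608/c_0$, and let $k_*\ge2$ satisfy $2k_*^{-1/2}\le\frac14(c_0/2)^{1/2}$. Given $\emptyset\ne\mathcal U\subset\mathcal R$ open, $E\subset\mathcal H$ finite-dimensional and $k\ge k_*$, there are $\emptyset\ne\mathcal U'\subset\mathcal U$ open, $E'\supset E$ finite-dimensional and $\varepsilon\in(0,1/k)$ such that for all $\pi\in\mathcal U'$ and all $u\in\mathcal H$ with $\|u\|\le2\|P_Eu\|$ and $\|P_{E'}u\|^2\le(1+c_*/k)\|P_Eu\|^2$,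
$$\sup_{\|v\|=1}S^\pi_\varepsilon(v,u)\ \ge\ \frac k{C_*}\,S^\pi_\varepsilon(z,u).$$

*Proof.*

**Step 1: a representation that mixes $\lambda^\infty$ and $\sigma$.** We construct $\pi_2\in\mathcal U$ with the geometry described above. Let $N(\pi_1;F,\Xi,\delta)\subset\mathcal U$, and let $E_1=\mathrm{span}(E\cup\{z\}\cup\Xi\cup\pi_1(F)\Xi)$, which is finite-dimensional. Put $\rho_1=\lambda^\infty$ on $K_1=\ell^2(\Gamma)\otimes\ell^2(\mathbb N)$ and $\rho_2=\sigma$ on $K_2=L^2(\Omega,\mu)$. There are unitaries $V_i:\mathcal H\to K_i$ with $\|V_i\pi_1(x)-\rho_i(x)V_i\|<\delta$ for $x\in F$, such that $V_1z$ is finitely supported, in finitely many copies of $\ell^2(\Gamma)$. For $V_2$ this is Lemma 7. For $V_1$, take $V$ from Lemma 7 with error $\delta/4$, a finitely supported unit vector $h$ with $\|h-Vz\|<\delta/8$, and $R$ from Lemma 9 with $RVz=h$; then $V_1=RV$ has error less than $\delta/4+2\delta/8<\delta$.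

Let $\sin^2\theta=1/k$ with $0<\theta<\pi/2$, let $\rho=\rho_1\oplus\rho_2$, and let
$$J\xi=(\cos\theta\,V_1\xi,\ \sin\theta\,V_2\xi).$$
This is an isometry $\mathcal H\to K_1\oplus K_2$ with $\|J\pi_1(x)-\rho(x)J\|<\delta$ for $x\in F$. Extend $J|_{E_1}$ to a unitary $W:\mathcal H\to K_1\oplus K_2$; this is possible since both orthogonal complements are separable and infinite-dimensional. Put $\pi_2=W^{-1}\rho W$, which is tempered. For $\xi\in\Xi$ and $x\in F$, both $\xi$ and $\pi_1(x)\xi$ lie in $E_1$, so $\|\pi_2(x)\xi-\pi_1(x)\xi\|=\|\rho(x)J\xi-J\pi_1(x)\xi\|<\delta$. Hence $\pi_2\in\mathcal U$.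

Put $v_*=W^{-1}(0,\mathbf 1)$, $z_1=W^{-1}(V_1z,0)$ and $z_2=W^{-1}(0,V_2z)$. These are unit vectors, and $z=\cos\theta\,z_1+\sin\theta\,z_2$ because $z\in E_1$. Until Step 5, $S_\varepsilon$ means $S_\varepsilon^{\pi_2}$.

**Step 2: the scale $\varepsilon$ and the space $E'$.** We choose $\varepsilon$ so small that the $\lambda^\infty$-part is negligible and the $\sigma$-part has its asymptotic size. First, for $g\in K_1$ we have $\sum_y|\langle\delta_x\otimes e_i,\lambda^\infty(y)g\rangle|^2=\sum_y|g(y^{-1}x,i)|^2\le\|g\|^2$. Since $V_1z$ is a finite combination of vectors $\delta_x\otimes e_i$, there is $C_1$ with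
$$S_\varepsilon(z_1,u)\le C_1\|u\|^2\qquad\text{for all }\varepsilon>0\text{ and all }u\in\mathcal H. \tag{11}$$
Second, the image under $V_2$ of the unit sphere of $E$ is compact, so by Lemma 4(ii) there is $\varepsilon_0$ with
$$S^\sigma_\varepsilon(\mathbf 1,V_2p)\ge\tfrac{c_0}2\varepsilon^{-3}\|p\|^2\qquad\text{for }p\in E,\ \varepsilon\le\varepsilon_0. \tag{12}$$
Choose $\varepsilon<\min(1/k,\varepsilon_0)$ with $C_1\le\varepsilon^{-3}/k^2$, then $R$ with $\tau_R(\varepsilon)\le\varepsilon^{-3}/k^2$, and let
$$E'=E+\mathrm{span}\{\pi_2(y)v_*,\ \pi_2(y)z_2:\ |y|\le R\}.$$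

**Step 3: splitting $u$.** Let $u$ satisfy the two conditions of the lemma. If $P_Eu=0$, then $u=0$ and there is nothing to prove. The claim is homogeneous in $u$, so let $p=P_Eu$ with $\|p\|=1$, and write $u=p+\Delta+r'$ with $\Delta=P_{E'}u-p$ and $r'=u-P_{E'}u$. Then $\|u\|\le2$, $\|r'\|\le2$, and $\|\Delta\|^2=\|P_{E'}u\|^2-\|P_Eu\|^2\le c_*/k$. Let $v\in\{v_*,z_2\}$. For $|y|\le R$ we have $\langle v,\pi_2(y)r'\rangle=\langle\pi_2(y^{-1})v,r'\rangle=0$, since $r'\perp E'$. So by the tail bound and by (2),
$$S_\varepsilon(v,r')^{1/2}\le\tau_R(\varepsilon)^{1/2}\cdot2\le2\varepsilon^{-3/2}k^{-1},\qquad S_\varepsilon(v,\Delta)\le16\,\varepsilon^{-3}\,c_*/k.$$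
Since $p\in E\subset E_1$, we have $Wp=Jp$, whose $K_2$-component is $\sin\theta\,V_2p$. With (12) and (2),
$$S_\varepsilon(v_*,p)=\tfrac1kS^\sigma_\varepsilon(\mathbf 1,V_2p)\ge\tfrac{c_0}{2k}\varepsilon^{-3},\qquad S_\varepsilon(z_2,p)=\tfrac1kS^\sigma_\varepsilon(V_2z,V_2p)\le\tfrac{16}k\varepsilon^{-3}.$$

**Step 4: the two estimates for $\pi_2$.** We use the triangle inequality for $S_\varepsilon(v,\cdot)^{1/2}$. Since $4c_*^{1/2}=(c_0/32)^{1/2}=\frac14(c_0/2)^{1/2}$ and $2k^{-1/2}\le\frac14(c_0/2)^{1/2}$,
$$S_\varepsilon(v_*,u)^{1/2}\ge\varepsilon^{-3/2}k^{-1/2}\big[(c_0/2)^{1/2}-4c_*^{1/2}-2k^{-1/2}\big]\ge\varepsilon^{-3/2}k^{-1/2}\cdot\tfrac12(c_0/2)^{1/2},$$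
so $S_\varepsilon(v_*,u)\ge\frac{c_0}{8k}\varepsilon^{-3}$. Next,
$$S_\varepsilon(z_2,u)^{1/2}\le\varepsilon^{-3/2}k^{-1/2}\big[4+4c_*^{1/2}+2k^{-1/2}\big]\le10\,\varepsilon^{-3/2}k^{-1/2}.$$
By (11), $S_\varepsilon(z_1,u)\le4C_1\le4\varepsilon^{-3}/k^2$. Since $z=\cos\theta\,z_1+\sin\theta\,z_2$ with $\sin\theta=k^{-1/2}$,
$$S_\varepsilon(z,u)^{1/2}\le S_\varepsilon(z_1,u)^{1/2}+k^{-1/2}S_\varepsilon(z_2,u)^{1/2}\le\frac{2\varepsilon^{-3/2}}k+\frac{10\,\varepsilon^{-3/2}}k=\frac{12\,\varepsilon^{-3/2}}k,$$
so $S_\varepsilon(z,u)\le\frac{144}{k^2}\varepsilon^{-3}$.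

**Step 5: from $\pi_2$ to a neighborhood.** We spread the estimates to nearby $\pi$. The set of normalized $u$ considered (those with $\|P_Eu\|=1$ satisfying the two conditions) depends only on $E$, $E'$ and $k$, and all of them have $\|u\|\le2$. Apply (5) at this fixed $\varepsilon$ to $v_*$ and to $z$: there is an open $\mathcal U'\subset\mathcal U$ containing $\pi_2$ such that for all $\pi\in\mathcal U'$ and all these $u$,
$$S^\pi_\varepsilon(v_*,u)\ge\frac{c_0}{16k}\varepsilon^{-3},\qquad S^\pi_\varepsilon(z,u)\le\frac{288}{k^2}\varepsilon^{-3}.$$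
Since $\|v_*\|=1$ and $\frac{c_0}{16k}\big/\frac{288}{k^2}=\frac{c_0k}{4608}=\frac k{C_*}$, the lemma follows. $\square$

## Infinitely many moves: proof of Theorem 2

In the Banach–Mazur game on $\mathcal R$ for a target set $\mathcal A\subset\mathcal R$, players I and II alternately choose nonempty open sets $\mathcal U_1\supset\mathcal U_1'\supset\mathcal U_2\supset\mathcal U_2'\supset\cdots$, where I plays the $\mathcal U_n$ and II plays the $\mathcal U_n'$. Player II wins if $\bigcap_n\mathcal U_n\subset\mathcal A$. The theorem quoted earlier says that if II has a winning strategy, then $\mathcal A$ is comeagre. A trivial example: if $\mathcal A=\bigcap_nG_n$ with each $G_n$ dense and open, II wins by playing $\mathcal U_n'=\mathcal U_n\cap G_n$. The point of the game is that II may let each move depend on the earlier ones, as we need for the spaces $E_n$.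

*Proof of (a).* Let $\mathcal A$ be the set of $\pi\in\mathcal R$ such that either $\pi$ is not irreducible or (a) holds for $\pi$ and every unit vector $u_0$.

**Step 1: the strategy.** We tell II how to play. Fix a dense sequence $(\xi_n)$ in $\mathcal H$ and let $E_1=0$. When I plays $\mathcal U_n$, II applies Lemma 11 to $\mathcal U_n$, to $\tilde E_n=E_n+\mathbb C\xi_n$ and to $k=k_n=k_*+n$, obtains $\mathcal U_n'$, $E'$ and $\varepsilon_n<1/k_n$, plays $\mathcal U_n'$, and sets $E_{n+1}=E'$. The spaces satisfy $\tilde E_n\subset E_{n+1}\subset\tilde E_{n+1}$, and $\bigcup_n\tilde E_n$ is dense in $\mathcal H$.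

**Step 2: the strategy wins.** Let $\pi$ lie in the intersection of all moves and let $\pi$ be irreducible. Suppose (a) fails for some unit vector $u$, that is, $\limsup_{\varepsilon\to0}S_\varepsilon(v,u)/S_\varepsilon(u,u)<\infty$ for every $v$. By Proposition 6 there is $C_0$ with $S_\varepsilon(v,u)\le C_0S_\varepsilon(u,u)$ for all unit $v$ and small $\varepsilon$, and $S_\varepsilon(z,u)/S_\varepsilon(u,u)\to\|z\|^2=1$. Hence, with $C=2C_0$, there is $\varepsilon_0$ such that
$$S_\varepsilon(z,u)>0\quad\text{and}\quad S_\varepsilon(v,u)\le C\,S_\varepsilon(z,u)\qquad\text{for all unit }v\text{ and }\varepsilon<\varepsilon_0. \tag{13}$$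
For all large $n$ we have $\|u\|\le2\|P_{\tilde E_n}u\|$ (because $\|P_{\tilde E_n}u\|\to1$), $\varepsilon_n<1/k_n<\varepsilon_0$ and $k_n/C_*>C$. Since $\pi\in\mathcal U_n'$, the inequality $\|P_{E_{n+1}}u\|^2\le(1+c_*/k_n)\|P_{\tilde E_n}u\|^2$ would give $\sup_{\|v\|=1}S_{\varepsilon_n}(v,u)\ge\frac{k_n}{C_*}S_{\varepsilon_n}(z,u)>C\,S_{\varepsilon_n}(z,u)$ by Lemma 11, against (13). So for all large $n$,
$$\|P_{\tilde E_{n+1}}u\|^2\ge\|P_{E_{n+1}}u\|^2>\Big(1+\frac{c_*}{k_*+n}\Big)\|P_{\tilde E_n}u\|^2.$$
Since $\sum_n\frac{c_*}{k_*+n}=\infty$ and $P_{\tilde E_n}u\ne0$ for large $n$, it follows that $\|P_{\tilde E_n}u\|\to\infty$. This contradicts $\|P_{\tilde E_n}u\|\le\|u\|=1$. So $\pi\in\mathcal A$, and II wins.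

**Step 3: conclusion.** By the game theorem $\mathcal A$ is comeagre, and by Lemma 8 so is $\mathcal I$. For $\pi$ in the comeagre set $\mathcal A\cap\mathcal I$, (a) holds for every unit vector $u_0$. If $\nu^\varepsilon_{v,v}$ converged weakly to a measure on $\Omega$, the test function $1$ would give a finite limit of $\nu^\varepsilon_{v,v}(\Gamma)$; so the conjecture fails for $(\pi,u_0)$.

*Proof of (b).* Let $\pi\in\mathcal A\cap\mathcal I$ and let $u_0$ be a unit vector. Suppose that $n(\varepsilon)^{-1}S_\varepsilon(v,u_0)\to\ell(v)<\infty$ for all $v$, with $\ell\not\equiv0$. We show that then all the masses $\nu^\varepsilon_{v,v}(\Gamma)$ converge.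

Fix a sequence $\varepsilon_n\to0$. The bounded operators $v\mapsto\big(n(\varepsilon_n)^{-1/2}\langle v,\pi(y)u_0\rangle e^{-\varepsilon_n|y|/2}\big)_y$ are pointwise bounded, so by Banach–Steinhaus they are uniformly bounded, and $\ell(v)\le C\|v\|^2$ for some $C$. As a pointwise limit of positive quadratic forms, $\ell$ is a positive quadratic form, so $\ell(v)=\langle Bv,v\rangle$ with $B\ge0$ bounded. By (4), used for $x$ and $x^{-1}$, $\ell(\pi(x)v)=\ell(v)$, so $B$ commutes with $\pi$ and is a scalar $c\ge0$. Since $\ell\not\equiv0$, $c>0$. Therefore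
$$\nu^\varepsilon_{v,v}(\Gamma)=\frac{S_\varepsilon(v,u_0)}{S_\varepsilon(u_0,u_0)}\longrightarrow\frac{c\|v\|^2}{c}=\|v\|^2\qquad\text{for all }v,$$
which contradicts (a). $\square$
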